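\title{Cayley--Hamilton by open induction:\\ a proof of $AB=I\to BA=I$ in the theory LAP}

\begin{abstract}
LAP is a quantifier-free theory of matrices over a field, with induction on indices and a function symbol for matrix powers. We show that LAP proves the Cayley--Hamilton identity for explicitly defined coefficients, and we deduce that LAP proves $AB=I\to BA=I$ for square matrices. The induction on the size of the matrix has a single matrix equation as its hypothesis. It works when the first basis vector is cyclic for every trailing principal submatrix. The matrix $C+\varepsilon A$, where $C$ is the shift and $\varepsilon^{n+1}=0$, has this property for every $A$, and the coefficient of $\varepsilon^n$ in its Cayley--Hamilton identity is the identity for $A$.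
\end{abstract}

\section{Introduction}

Let $A$ and $B$ be $n\times n$ matrices over a field. If $AB=I$, then $BA=I$. For $n=1$ this is the commutativity of multiplication. For larger $n$ it does not follow from the ring laws that matrices obey: on the space of sequences $(a_1,a_2,\dots)$ the left shift $L$ and the right shift $R$ satisfy $LR=I$, while $RL$ erases $a_1$. Every proof must therefore use that $n$ is finite, and one may ask how strong the means of definition and of induction have to be.

The theories LA and LAP, recalled in full in Section~\ref{sec:theory}, make this question precise. They speak about indices, field elements and matrices. They have no quantifiers, so a statement is a Boolean combination of equations and of inequalities between indices, and only such \emph{open} formulas can serve as induction hypotheses. In LA one can form a matrix from an explicit expression for its entries and add up the entries of a matrix; this suffices to define sums and products of matrices and to prove the ring laws. LAP adds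 a function symbol $P(m,A)$ for the power $A^m$. With $r(A)$ and $c(A)$ denoting the numbers of rows and columns of $A$, the identity $AB=I\to BA=I$ is the sequent
\begin{equation}\label{eq:sequent}
r(A)=n,\ c(A)=n,\ r(B)=n,\ c(B)=n,\ AB=I_n\ \to\ BA=I_n
\end{equation}
in the matrix variables $A,B$ and the index variable $n$. It is conjectured in \cite{thesis} that LAP proves \eqref{eq:sequent}.

The familiar proofs do not transfer directly. A dimension count speaks about the existence of bases. In Gaussian elimination each step depends on the outcome of the previous one, whereas powering computes products whose factors are given in advance (Lemma~\ref{lem:iter}). The Cayley--Hamilton theorem fits the language better: the coefficients of the characteristic polynomial are given by such a product, so the theorem is one matrix equation, and \eqref{eq:sequent} follows from it by a short argument (Section~\ref{sec:inverse}). This makes a positive answer plausible and locates the difficulty: an induction on the size would like to assume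 the theorem for \emph{all} smaller matrices, and that is not an open formula. We show how to make do with a hypothesis about a single smaller matrix.

\begin{theorem}[Cayley--Hamilton in LAP]\label{thm:ch}
There is an explicit field term $p_n[j]$ in the variables $A,n,j$, defined in Section~\ref{sec:coeff}, such that LAP proves the two sequents
\[
r(A)=n,\ c(A)=n\ \to\ \sum_{i\le n}p_n[n-i]\,P(i,A)=0_{n,n},
\qquad
r(A)=n,\ c(A)=n\ \to\ p_n[0]=1 .
\]
\end{theorem}

The sum abbreviates a single matrix term (Section~\ref{sec:matrices}). Evaluated over a field, $p_n[j]$ is the coefficient of $x^{n-j}$ in $\det(xI-A)$, as Section~\ref{sec:rec} shows; this explains the name of the theorem and is not used in its proof.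

\begin{theorem}\label{thm:inv}
LAP proves the sequent \eqref{eq:sequent}.
\end{theorem}

So the conjecture is true. Section~\ref{sec:idea} presents the method in ordinary algebra and carries it out for $n=2$. Section~\ref{sec:tools} develops indices, sums, bounded quantifiers and iterated products inside LAP. Sections~\ref{sec:setup}--\ref{sec:descent} prove Theorem~\ref{thm:ch}, Section~\ref{sec:inverse} proves Theorem~\ref{thm:inv}, and Section~\ref{sec:cor} collects three consequences.

\section{The theories LA and LAP}\label{sec:theory}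

\subsection*{Language}
LA has three sorts: indices (natural numbers; variables $i,j,k,\dots$), field elements (variables $a,b,c,\dots$) and matrices (variables $A,B,C,\dots$).
\begin{itemize}
\item \emph{Index terms} are built from $0,1,+,\cdot$, cut-off subtraction $-$, $\mathrm{div}$, $\mathrm{rem}$, $\mathrm{cond}(\alpha,i,j)$, and $r(T)$, $c(T)$ for a matrix term $T$.
\item \emph{Field terms} are built from $0,1,+,\cdot,-,{}^{-1}$, $\mathrm{cond}(\alpha,a,b)$, $e(T,i,j)$ (the $(i,j)$ entry of $T$, written $T_{ij}$) and $\Sigma(T)$ (the sum of all entries of $T$).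
\item \emph{Matrix terms} are matrix variables and the terms $\lambda ij\langle m,n,t\rangle$, where $m,n$ are index terms not containing $i,j$ and $t$ is a field term. Such a term binds $i,j$ and denotes the $m\times n$ matrix with $(i,j)$ entry $t(i,j)$.
\end{itemize}
Atomic formulas are $s=u$, for terms of the same sort, and $s\le u$, for index terms. Formulas are built from them with $\neg,\wedge,\vee$, and $i<j$ abbreviates $i\le j\wedge i\ne j$. In $\mathrm{cond}(\alpha,\cdot,\cdot)$ the formula $\alpha$ must be an \emph{index formula}: all its atomic subformulas are equations or inequalities between index terms.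

Proofs are in a Gentzen sequent calculus. A sequent $\Gamma\to\Delta$ consists of two finite lists of formulas and means that the conjunction of $\Gamma$ implies the disjunction of $\Delta$, for all values of the free variables. The logical axioms are $\alpha\to\alpha$.

\subsection*{Axioms}
All instances of the following, for arbitrary terms of the appropriate sorts, are axioms.

\emph{Equality:} reflexivity, symmetry, transitivity, and substitutivity for every function symbol and for $\le$.

\emph{Indices:} $i+1\ne0$;\ $i+1=j+1\to i=j$;\ $i+0=i$;\ $i+(j+1)=(i+j)+1$;\ $i\cdot0=0$;\ $i\cdot(j+1)=i\cdot j+i$;\ $i\le i+j$;\ $i\le j\vee j\le i$;\ $i\le j,\,j\le i\to i=j$;\ $i\le j,\,i+k=j\to j-i=k$;\ $\neg(i\le j)\to j-i=0$;\ $j\ne0\to\mathrm{rem}(i,j)<j$;\ $j\ne0\to i=j\cdot\mathrm{div}(i,j)+\mathrm{rem}(i,j)$;\ $\alpha\to\mathrm{cond}(\alpha,i,j)=i$;\ $\neg\alpha\to\mathrm{cond}(\alpha,i,j)=j$.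

\emph{Field:} $0\ne1$;\ $a+0=a$;\ $a+(-a)=0$;\ $1\cdot a=a$;\ $a\ne0\to a\cdot a^{-1}=1$;\ commutativity and associativity of $+$ and $\cdot$;\ distributivity;\ $\alpha\to\mathrm{cond}(\alpha,a,b)=a$;\ $\neg\alpha\to\mathrm{cond}(\alpha,a,b)=b$.

\emph{Matrices} (the transpose $A^t$ is defined below):
\begin{itemize}
\item[(M1)] $i=0\vee r(A)<i\vee j=0\vee c(A)<j\to e(A,i,j)=0$.
\item[(M2)] $r(\lambda ij\langle m,n,t\rangle)=m$ and $c(\lambda ij\langle m,n,t\rangle)=n$.
\item[(M3)] $1\le i,\ i\le m,\ 1\le j,\ j\le n\to e(\lambda ij\langle m,n,t\rangle,i,j)=t$.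
\item[(M4)] $r(A)=0\vee c(A)=0\to\Sigma(A)=0$.
\item[(M5)] $r(A)=1,\ c(A)=1\to\Sigma(A)=A_{11}$.
\item[(M6)] $r(A)=1,\ 1<c(A)\to\Sigma(A)=\Sigma(\lambda ij\langle1,c(A)-1,A_{ij}\rangle)+A_{1c(A)}$.
\item[(M7)] $c(A)=1\to\Sigma(A)=\Sigma(A^t)$.
\item[(M8)] $1<r(A),\ 1<c(A)\to\Sigma(A)=A_{11}+\Sigma(\lambda ij\langle1,c(A)-1,A_{1,j+1}\rangle)+\Sigma(\lambda ij\langle r(A)-1,1,A_{i+1,1}\rangle)+\Sigma(\lambda ij\langle r(A)-1,c(A)-1,A_{i+1,j+1}\rangle)$.
\end{itemize}
An instance of (M3) replaces the free occurrences of $i,j$ by index terms $u,v$; it says that the $(u,v)$ entry is $t(u,v)$ when $1\le u\le m$ and $1\le v\le n$.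

\subsection*{Rules}
Besides the structural rules (weakening, exchange, contraction, cut) and the propositional rules for $\neg,\wedge,\vee$ there are two rules.
\begin{itemize}
\item \emph{Induction.} From $\Gamma,\alpha(i)\to\alpha(i+1),\Delta$ infer $\Gamma,\alpha(0)\to\alpha(n),\Delta$. Here $\alpha$ is any formula, $n$ is any index term, $\alpha(n)$ results from substituting $n$ for the free occurrences of $i$, and the index variable $i$ is not free in $\Gamma,\Delta$.
\item \emph{Matrix equality.} From $\Gamma\to e(T,i,j)=e(U,i,j),\Delta$, where $i,j$ do not occur in the conclusion, together with $\Gamma\to r(T)=r(U),\Delta$ and $\Gamma\to c(T)=c(U),\Delta$, infer $\Gamma\to T=U,\Delta$.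
\end{itemize}

\subsection*{Defined terms and LAP}
The matrix operations are abbreviations:
\begin{align*}
A^t&=\lambda ij\langle c(A),r(A),A_{ji}\rangle, & A+B&=\lambda ij\langle r(A),c(A),A_{ij}+B_{ij}\rangle,\\
aA&=\lambda ij\langle r(A),c(A),a\cdot A_{ij}\rangle, & I_n&=\lambda ij\langle n,n,\mathrm{cond}(i=j,1,0)\rangle,\\
0_{m,n}&=\lambda ij\langle m,n,0\rangle, & AB&=\lambda ij\langle r(A),c(B),\Sigma(\lambda kl\langle c(A),1,A_{ik}B_{kj}\rangle)\rangle .
\end{align*}
LAP is LA extended by a matrix function symbol $P(m,A)$ with the axioms $P(0,A)=I_{r(A)}$ and $P(m+1,A)=P(m,A)\cdot A$. All axiom schemes and rules of LA apply to the extended language.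

\section{The method in ordinary algebra}\label{sec:idea}

This section argues outside the formal theory. The formal proof does not depend on it, but follows it step by step. Vectors are rows, and $e_1,e_2,\dots$ are the standard basis vectors. A \emph{trailing principal submatrix} of an $n\times n$ matrix is obtained by deleting the first $h$ rows and columns, for some $0\le h\le n$.

\subsection{A recursion for the characteristic polynomial}\label{sec:rec}

Let $Z_+$ be a $(k+1)\times(k+1)$ matrix over a field $\mathbb F$, partitioned as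
\[
Z_+=\begin{pmatrix}a&R\\ S&Z\end{pmatrix}
\]
with $a\in\mathbb F$, a row $R$, a column $S$ and a $k\times k$ matrix $Z$. Write $\det(xI-Z)=\sum_jq[j]\,x^{k-j}$ with $q[j]=0$ for $j>k$, and $\det(xI-Z_+)=\sum_jq_+[j]\,x^{k+1-j}$. In the field of Laurent series in $x^{-1}$ the matrix $xI-Z$ has the inverse $\sum_{i\ge0}Z^ix^{-i-1}$, because the product telescopes. Clearing the row $-R$ by block row operations gives
\[
\det(xI-Z_+)=\det(xI-Z)\Big(x-a-\sum_{i\ge0}RZ^iS\,x^{-i-1}\Big)=\det(xI-Z)\cdot x\sum_{i\ge0}w_i\,x^{-i},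
\]
where $w_0=1$, $w_1=-a$, $w_{i+2}=-RZ^iS$. Comparing the coefficients of $x^{k+1-j}$,
\begin{equation}\label{eq:rec0}
q_+[j]=\sum_{i=0}^{j}q[j-i]\,w_i\qquad(0\le j\le k+1).
\end{equation}
Starting from the polynomial $1$ for the empty matrix and applying \eqref{eq:rec0} to the trailing principal submatrices of $A$ in order of size, we obtain the characteristic polynomial of $A$.

Two features of \eqref{eq:rec0} matter. It uses only ring operations and powers, so it can be taken as the \emph{definition} of the coefficients over any commutative ring. And it multiplies the row $(q[0],q[1],\dots)$ by a triangular matrix whose entries $w_i$ depend on $Z_+$ but not on $q$, so the coefficients form an iterated product with factors given in advance.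

\subsection{One row for free}\label{sec:two}

Let $A=\begin{pmatrix}a&b\\ c&d\end{pmatrix}$ over a commutative ring. The trailing submatrix $Z=(d)$ has $q[0]=1$, $q[1]=-d$, and $q(Z)=0$ for $q(x)=x-d$. With $w_1=-a$ and $w_2=-bc$ the recursion gives $q_+[0]=1$, $q_+[1]=-d-a$, $q_+[2]=da-bc$. We compute the first row of $Y=A^2+q_+[1]A+q_+[2]I$ by Horner's rule $u_0=e_1$, $u_{j+1}=u_jA+q_+[j+1]e_1$:
\[
u_1=(a,b)-(a+d,0)=(-d,\,b),\qquad u_2=(-da+bc,\,-db+bd)+(da-bc,\,0)=(0,0).
\]
The first coordinates of $u_0,u_1,u_2$ are $q[0],q[1],q[2]=0$, and the second coordinate of $u_2$ is $b\,q(d)$. The same happens for every size: if $q(Z)=0$, then the first row of $q_+(Z_+)$ vanishes. This is Steps 1--3 in the proof of Proposition~\ref{prop:chx}.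

To treat row $x$ in the same way one would move it to the front, and one would then need the induction hypothesis for another submatrix, together with the invariance of the coefficients under this move. This is where the quantifier over matrices would enter. Instead we use that $Y$ commutes with $A$. From $e_1Y=0$ we get $e_1A^iY=e_1YA^i=0$ for all $i$. Call $e_1$ \emph{cyclic} for $A$ if the Krylov sequence $e_1,e_1A,e_1A^2,\dots$ generates all row vectors; in that case $Y=0$. In the example,
\[
0=e_1AY=a\,e_1Y+b\,e_2Y=b\,e_2Y,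
\]
so $Y=0$ if $b$ can be canceled. Without such an assumption the inference is false: $\mathrm{diag}(0,1)$ commutes with every diagonal matrix and has first row zero. So the induction along the trailing principal submatrices, with the hypothesis $q(Z)=0$ for a single matrix $Z$ at each stage, goes through if the first basis vector is cyclic for each of them.

\subsection{The perturbation $C+\varepsilon A$}\label{sec:perturb}

Let $C$ be the shift matrix, with ones directly above the diagonal and zeros elsewhere. Then $e_1C^i=e_{i+1}$ for $i<n$, and the trailing principal submatrices of $C$ are again shifts. We perturb $C$ by the given matrix $A$. For $n=2$, over $\mathbb F[\varepsilon]/(\varepsilon^3)$,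
\[
X=C+\varepsilon A=\begin{pmatrix}\varepsilon a&1+\varepsilon b\\ \varepsilon c&\varepsilon d\end{pmatrix}.
\]
The entry to be canceled is now $1+\varepsilon b$, and it cancels without any division: if $(1+\varepsilon b)(y_0+\varepsilon y_1+\varepsilon^2y_2)=0$, then $y_0=0$, $y_1+by_0=0$, $y_2+by_1=0$, so $y_0,y_1,y_2$ vanish one after the other. Hence Section~\ref{sec:two} gives
\[
X^2-\varepsilon(a+d)X+\big(\varepsilon^2(ad-bc)-\varepsilon c\big)I=0 .
\]
Since $X^2=C^2+\varepsilon(AC+CA)+\varepsilon^2A^2$, the coefficient of $\varepsilon^2$ in this equation is $A^2-(a+d)A+(ad-bc)I=0$.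

It is essential which matrix carries the $\varepsilon$. For $A+\varepsilon C$ the entry would be $b+\varepsilon$, a unit if $b\ne0$ and a zero divisor if $b=0$; in contrast $1+\varepsilon b$ is a unit for every $b$. The price is that $A$ appears in the top coefficient rather than the constant one. By \eqref{eq:rec0} and induction, the $j$-th coefficient is a homogeneous polynomial of degree $j$ in the entries of the matrix, so every entry of the left side of the Cayley--Hamilton identity is homogeneous of degree $n$. On substituting $C+\varepsilon A$ it has degree at most $n$ in $\varepsilon$, and its coefficient of $\varepsilon^n$ is its value at $A$. This is why we truncate at $\varepsilon^{n+1}$: the power $\varepsilon^n$ must survive, and the ring must be of finite rank so that it can be represented by matrices over the field, which are all that LAP has.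

\section{Working inside LAP}\label{sec:tools}

From now on every statement is a sequent proved in LAP. We argue informally, using propositional logic, case distinctions on open formulas, and the two rules. We write $\alpha\Rightarrow\beta$ for $\neg\alpha\vee\beta$ and $\Leftrightarrow$ accordingly. Letters such as $x,y,z,h,l,\mu,\nu,\rho,\sigma$ also denote indices. A provable sequent stays provable when terms are substituted for its free variables: substitute throughout the proof, after renaming bound variables and the variables $i$ and $i,j$ of the two rules. So a lemma proved for a variable may be applied to any term. \emph{Induction on $i\le m$} means induction on $i$ for the formula $i\le m\Rightarrow\alpha(i)$; in the step we may assume $i<m$ and $\alpha(i)$, by Lemma~\ref{lem:index}(d).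

\subsection{Indices}

The axioms say that $j-i=k$ if $i\le j$ and $i+k=j$, but not that such a $k$ exists. Part (c) of the next lemma supplies this, and the rest follows from it.

\begin{lemma}\label{lem:index}
LA proves:
\begin{itemize}
\item[(a)] $+$ and $\cdot$ are commutative and associative with neutral elements $0$ and $1$, distributivity holds, $0\cdot j=0$, and $i+k=j+k\to i=j$;
\item[(b)] $0\le i$, and $d\ne0\to(d-1)+1=d$;
\item[(c)] $i\le j\Leftrightarrow i+(j-i)=j$;
\item[(d)] $\le$ is reflexive and transitive; $i\le j$ implies $i+k\le j+k$ and $ik\le jk$; $i<j\Leftrightarrow i+1\le j$; $\neg(i\le j)\Leftrightarrow j<i$; and $i+k\le j+k$ implies $i\le j$;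
\item[(e)] if $su+v=su'+v'$ with $v<s$ and $v'<s$, then $u=u'$ and $v=v'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We prove the following laws in order, each by induction on its last variable. The base cases come from $i+0=i$, $i\cdot0=0$ and the earlier lines; the steps are on the right.
\begin{align*}
&0+i=i && 0+(i+1)=(0+i)+1\\
&(i+1)+j=(i+j)+1 && ((i+1)+j)+1=((i+j)+1)+1=(i+(j+1))+1\\
&i+j=j+i && (i+j)+1=(j+i)+1=(j+1)+i\\
&(i+j)+k=i+(j+k) && ((i+j)+k)+1=(i+(j+k))+1=i+(j+(k+1))\\
&i+k=j+k\Rightarrow i=j && (i+k)+1=(j+k)+1\ \text{ gives }\ i+k=j+k\\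
&0\cdot j=0 && 0\cdot(j+1)=0\cdot j+0\\
&(i+1)j=ij+j && (i+1)j+(i+1)=(ij+i)+(j+1)\\
&ij=ji && ij+i=ji+i=(j+1)i\\
&i(j+k)=ij+ik && i(j+k)+i=ij+(ik+i)\\
&(ij)k=i(jk) && (ij)k+ij=i(jk)+ij=i(jk+j)
\end{align*}
Finally $i\cdot1=i\cdot(0+1)=i\cdot0+i=i$.

(b) We have $0\le0+i=i$. The second claim is by induction on $d$: from $1\le1+d=d+1$ the subtraction axiom gives $(d+1)-1=d$.

(c) We first show, by induction on $j$, that $i+(j-i)=j$ or $j+(i-j)=i$. For $j=0$, from $0\le i$ and $0+i=i$ we get $i-0=i$, which is the second alternative. In the step there are three cases. If $i+(j-i)=j$, then $i+((j-i)+1)=j+1$, so $i\le j+1$ and $(j+1)-i=(j-i)+1$, the first alternative for $j+1$. If $j+d=i$ with $d=i-j=0$, then $i=j$, so $j-i=0$ by $i\le i+0=j$, and the first case applies. If $j+d=i$ with $d=i-j\ne0$, then $(j+1)+(d-1)=i$ by (b), so $j+1\le i$ and $i-(j+1)=d-1$, the second alternative for $j+1$. Now let $i\le j$. If the second alternative holds, then $j\le i$, so $i=j$ and $j-i=0$, and the first alternative holds as well. The converse implication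 is an instance of $i\le i+k$.

(d) Reflexivity is $i\le i+0$. If $i\le j$, write $j=i+d$ by (c); then $j+k=(i+k)+d$ and $jk=ik+dk$, and if also $k=j+d'$, then $k=i+(d+d')$. If $i<j$, then $d\ne0$ and $j=(i+1)+(d-1)$. Conversely, $j=i+1+d$ gives $i\le j$, and $i=j$ would give $d+1=0$ by cancellation. The next equivalence follows from totality, reflexivity and antisymmetry. If $i+k\le j+k$ and $j<i$, then $(j+k)+1\le i+k\le j+k$, that is, $j+k<j+k$, which is false.

(e) If $u<u'$, then $u'=u+1+d$, and cancellation gives $v=s+(sd+v')$, so $s\le v$, contradicting $v<s$. By symmetry $u=u'$, and then $v=v'$.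
\end{proof}

For $i\le j$ the difference $j-i$ is thus the unique $k$ with $i+k=j$. Identities such as $(j+1)-(i+1)=j-i$ and $j-(j-i)=i$ for $i\le j$ follow by adding the subtrahend, and we use them freely. The next lemma lets one index code a pair.

\begin{lemma}\label{lem:pair}
Let $s\ne0$. If $1\le x$, $1\le z\le s$ and $l=(x-1)s+z$, then $\mathrm{div}(l-1,s)+1=x$ and $\mathrm{rem}(l-1,s)+1=z$. Every $l\ge1$ has this form, and $l\le\rho s\Leftrightarrow x\le\rho$.
\end{lemma}

\begin{proof}
We have $l-1=s(x-1)+(z-1)$ with $z-1<s$; compare with the division axioms using Lemma~\ref{lem:index}(e). Given $l\ge1$, the division axioms show that $x=\mathrm{div}(l-1,s)+1$ and $z=\mathrm{rem}(l-1,s)+1$ have the required properties. If $x\le\rho$, then $l\le xs\le\rho s$. If $\rho\le x-1$, then $l\ge\rho s+z>\rho s$.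
\end{proof}

\subsection{Extensionality, replacement, bounded quantifiers}\label{sec:bounded}

\emph{Extensionality.} Let $x,y$ be fresh variables. If LAP proves $\Gamma,\,1\le x\le m,\,1\le y\le m'\to T_{xy}=U_{xy}$ and proves from $\Gamma$ that $T$ and $U$ have size $m\times m'$, then it proves $\Gamma\to T=U$. Indeed, if $(x,y)$ is out of range, then $x=0$, $m<x$, $y=0$ or $m'<y$ by Lemma~\ref{lem:index}(d), both entries are $0$ by (M1), and the matrix equality rule applies.

\emph{Replacement.} For every term $T(v)$ LAP proves $s=u\to T(s)=T(u)$, and for every formula it proves $s=u,\alpha(s)\to\alpha(u)$. The proof is by simultaneous induction on terms and formulas. Function symbols and atomic formulas are covered by the equality axioms. For $\mathrm{cond}(\alpha,\cdot,\cdot)$ distinguish the cases $\alpha(s)$ and $\neg\alpha(s)$, which agree with those for $\alpha(u)$. For $\lambda ij\langle m,m',t\rangle$, with $i,j$ not occurring in $s,u$, the induction hypothesis equates the sizes and gives $t(s)=t(u)$, and (M2), (M3) and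 extensionality finish the case. The same induction shows that renaming $\lambda$-bound variables yields a provably equal term.

\emph{Bounded quantifiers.} A matrix equation asserts many field equations at once, and this recovers a limited universal quantifier. Let $\alpha(x,y)$ be an index formula and $t,u$ field terms. The statement ``for all $1\le x\le m$, $1\le y\le m'$ with $\alpha(x,y)$ we have $t(x,y)=u(x,y)$'' is expressed by the open formula
\begin{equation}\label{eq:forall}
\lambda xy\langle m,m',\mathrm{cond}(\alpha,t,0)\rangle=\lambda xy\langle m,m',\mathrm{cond}(\alpha,u,0)\rangle .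
\end{equation}
It obeys the rules of a universal quantifier. If $\Gamma,\,1\le x\le m,\,1\le y\le m',\,\alpha\to t=u$ is provable with $x,y$ not in $\Gamma$, then \eqref{eq:forall} follows from $\Gamma$ by extensionality and cases on $\alpha$. Conversely, taking entries in \eqref{eq:forall} yields $t(s,s')=u(s,s')$ whenever $1\le s\le m$, $1\le s'\le m'$ and $\alpha(s,s')$.

More variables are handled by coding. A pair $1\le y\le m'$, $1\le y'\le m''$ is replaced by one variable $1\le l\le m'm''$ through $y=\mathrm{div}(l-1,m'')+1$, $y'=\mathrm{rem}(l-1,m'')+1$; by Lemma~\ref{lem:pair} every $l$ in range gives a pair in range and every pair arises, and for $m''=0$ both statements are vacuous. Variables ranging over $0,\dots,m$ are shifted by one. A statement ``for all $j\le m$: $G(j)=H(j)$'' about matrices of a fixed size is of this kind, with the row and column indices as additional variables. \emph{All such statements, and their conjunctions, may be used as induction formulas.} The bound variables are indices and the condition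 $\alpha$ speaks about indices only; nothing here quantifies over matrices. We write $[\alpha]$ for the field term $\mathrm{cond}(\alpha,1,0)$.

\subsection{Sums}

Put $\sum_{k=1}^mt(k)=\Sigma(\lambda kl\langle m,1,t(k)\rangle)$ for a field term $t$. The laws below are proved with fresh variables for the bounds and then instantiated, so $t$ may contain parameters, including the terms that end up as bounds.

\begin{lemma}\label{lem:sums}
LAP proves:
\begin{itemize}
\item[(S1)] $\sum_{k=1}^0t(k)=0$ and $\sum_{k=1}^{m+1}t(k)=\sum_{k=1}^mt(k)+t(m+1)$.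
\item[(S2)] If $t(k)=u(k)$ for all $1\le k\le m$, then $\sum_{k=1}^mt(k)=\sum_{k=1}^mu(k)$.
\item[(S3)] $\sum(t+u)=\sum t+\sum u$,\ $\sum a\,t=a\sum t$ for $a$ not containing $k$, and $\sum0=0$.
\item[(S4)] $\sum_{k=1}^{m+m'}t(k)=\sum_{k=1}^mt(k)+\sum_{k=1}^{m'}t(m+k)$.
\item[(S5)] $\sum_{k=1}^m\sum_{l=1}^{m'}t(k,l)=\sum_{l=1}^{m'}\sum_{k=1}^mt(k,l)$.
\item[(S6)] $\sum_{l=1}^{ms}t(l)=\sum_{x=1}^m\sum_{z=1}^st((x-1)s+z)$.
\item[(S7)] If $1\le k_0\le m$ and $t(k)=0$ for all $1\le k\le m$ with $k\ne k_0$, then $\sum_{k=1}^mt(k)=t(k_0)$.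
\item[(S8)] $\sum_{k=1}^mt(m+1-k)=\sum_{k=1}^mt(k)$.
\end{itemize}
\end{lemma}

With $m=1$, (S4) splits off the first term; with (S2) and (S3) it also shows that trailing zero terms may be dropped.

\begin{proof}
(S1) Let $V_m=\lambda kl\langle m,1,t(k)\rangle$. The first claim is (M4). For $m=0$ the second is (M5). For $m\ge1$, (M7) gives $\Sigma(V_{m+1})=\Sigma(V_{m+1}^t)$. The row $V_{m+1}^t$ has $m+1>1$ columns, and deleting the last one leaves $V_m^t$ by extensionality. So (M6) and (M7) give $\Sigma(V_{m+1}^t)=\Sigma(V_m^t)+t(m+1)=\Sigma(V_m)+t(m+1)$.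

(S2) The two columns are equal by extensionality. (S3) is an induction on the bound and (S4) an induction on $m'$; in each step (S1) splits off the last terms and the ring axioms regroup them.

(S5) Induction on $m$. The base is $0=\sum_l0$. In the step the left side is $\sum_l\sum_{k=1}^mt(k,l)+\sum_lt(m+1,l)=\sum_l\big(\sum_{k=1}^mt(k,l)+t(m+1,l)\big)$ by (S3); apply (S1) and (S2).

(S6) Induction on $m$: by (S4), $\sum_{l=1}^{ms+s}t(l)=\sum_{l=1}^{ms}t(l)+\sum_{z=1}^st(ms+z)$.

(S7) By (S2) it suffices to show $\sum_{k=1}^m\mathrm{cond}(k=k_0,a,0)=\mathrm{cond}(1\le k_0\wedge k_0\le m,a,0)$. Induct on $m$. If $k_0=m+1$, the sum up to $m$ is $0$ and the new term is $a$. Otherwise the new term is $0$ and $k_0\le m+1\Leftrightarrow k_0\le m$.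

(S8) Induction on $m$. Splitting off the first term, $\sum_{k=1}^{m+1}t(m+2-k)=t(m+1)+\sum_{k=1}^mt(m+1-k)=t(m+1)+\sum_{k=1}^mt(k)$.
\end{proof}

\subsection{Matrix algebra}\label{sec:matrices}

By definition $(AB)_{ij}=\sum_{k=1}^{c(A)}A_{ik}B_{kj}$ for $i,j$ in range. For compatible sizes, extensionality reduces the ring laws to Lemma~\ref{lem:sums}. Associativity is
\[
\sum_l\Big(\sum_kA_{ik}B_{kl}\Big)D_{lj}=\sum_l\sum_kA_{ik}B_{kl}D_{lj}=\sum_k\sum_lA_{ik}B_{kl}D_{lj}=\sum_kA_{ik}\sum_lB_{kl}D_{lj}
\]
by (S3) and (S5). Distributivity, the scalar laws $a(AB)=(aA)B=A(aB)$ and $A0=0$, $0A=0$ follow from (S3). By (S7), $\sum_k[i=k]A_{kj}=A_{ij}=\sum_kA_{ik}[k=j]$, so $IA=A=AI$. The additive laws hold entrywise. We write $-G=(-1)G$ and $G-H=G+(-1)H$, and we omit the size of a zero matrix.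

For a field term $t(i)$ put $\sum_{i<m}t(i)=\sum_{k=1}^mt(k-1)$, and for a matrix term $G(i)$ of size $\rho\times\sigma$ put $\sum_{i<m}G(i)=\lambda xy\langle\rho,\sigma,\sum_{i<m}G(i)_{xy}\rangle$. Let $\sum_{i\le m}=\sum_{i<m+1}$. Applying Lemma~\ref{lem:sums} to each entry, we may replace summands by equal ones, split off the last term, split off the first term as in $\sum_{i\le m}G(i)=G(0)+\sum_{i<m}G(i+1)$, keep the only nonzero term, and reverse the order as in $\sum_{i\le m}G(m-i)=\sum_{i\le m}G(i)$. By (S3) and (S5) we may multiply termwise by a matrix on either side.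

For square $Z$ write $Z^m=P(m,Z)$. Induction on $m$ shows that $Z^m$ has the size of $Z$. If $GZ=ZG$, then $GZ^m=Z^mG$, with step $GZ^mZ=Z^mGZ=Z^mZG$; in particular $ZZ^m=Z^{m+1}$. Induction on $l$ gives $Z^{m+l}=Z^mZ^l$, with step $Z^{m+l}Z=Z^mZ^lZ$.

\subsection{Iterated products}

LAP has no symbol for a product $Q\,T(0)T(1)\cdots T(k-1)$ of varying factors. It can be read off from a power of one large matrix: place $T(0),T(1),\dots$ on the block superdiagonal; then multiplying a block row by this matrix moves block $k$ to position $k+1$ and multiplies it by $T(k)$.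

\begin{lemma}[Iteration]\label{lem:iter}
Let $T(k)$ and $Q$ be matrix terms and $s,N$ index terms, with $Q,s,N$ not containing $k$, such that LAP proves that $s\ne0$, $c(Q)=s$ and $T(k)$ has size $s\times s$. There is a matrix term $L(k)$ of size $r(Q)\times s$ such that LAP proves $L(0)=Q$ and $k<N\to L(k+1)=L(k)\,T(k)$.
\end{lemma}

\begin{proof}
Abbreviate $i^\circ=\mathrm{div}(i-1,s)$ and $\bar\imath=\mathrm{rem}(i-1,s)+1$, and likewise $j^\circ,\bar\jmath$. Let
\begin{align*}
\mathbf T&=\lambda ij\langle(N+1)s,(N+1)s,\mathrm{cond}(j^\circ=i^\circ+1,\ e(T(i^\circ),\bar\imath,\bar\jmath),\ 0)\rangle,\\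
\hat Q&=\lambda ij\langle r(Q),(N+1)s,\mathrm{cond}(j\le s,Q_{ij},0)\rangle,\\
U(k)&=\hat Q\,P(k,\mathbf T),\qquad L(k)=\lambda xy\langle r(Q),s,e(U(k),x,ks+y)\rangle .
\end{align*}
Since $U(0)=\hat Q$, we have $L(0)=Q$. By associativity $U(k+1)=U(k)\mathbf T$. Let $k<N$, $1\le x\le r(Q)$ and $1\le y\le s$. Then $(k+1)s+y\le(N+1)s$ is a column in range, and by (S6)
\[
L(k+1)_{xy}=\sum_{u=1}^{N+1}\sum_{z=1}^sU(k)_{x,(u-1)s+z}\ \mathbf T_{(u-1)s+z,\,(k+1)s+y}.
\]
By Lemma~\ref{lem:pair}, the entry of $\mathbf T$ has $i^\circ=u-1$, $\bar\imath=z$, $j^\circ=k+1$, $\bar\jmath=y$. So it is $0$ unless $u=k+1$, and for $u=k+1$ it is $T(k)_{zy}$. By (S7), $L(k+1)_{xy}=\sum_{z=1}^sL(k)_{xz}T(k)_{zy}$.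
\end{proof}

\section{The perturbed matrix and its coefficients}\label{sec:setup}

In Sections~\ref{sec:setup}--\ref{sec:descent} the standing hypotheses are $r(A)=c(A)=n$ and $n\ne0$; the case $n=0$ is settled at the end of Section~\ref{sec:descent}. Put $M=n+1$.

\subsection{Blocks}

We represent $\varepsilon$ by the $M\times M$ matrix $J$ with ones directly below the diagonal. Since $(J^m)_{\mu\nu}=[\mu=\nu+m]$, the power $J^n$ is nonzero and $J^{n+1}=0$. A matrix over $\mathbb F[\varepsilon]/(\varepsilon^{n+1})$ becomes a matrix of $M\times M$ blocks, and the coefficient of $\varepsilon^m$ of an entry stands on the $m$-th subdiagonal of its block. This dictionary guides the definitions; the proofs use only the identities derived below.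

For $l\ge1$ let $\mathrm{blk}(l)=\mathrm{div}(l-1,M)+1$ and $\mathrm{pos}(l)=\mathrm{rem}(l-1,M)+1$. For $G$ of size $\rho M\times\sigma M$ write
\[
G[x,\mu;y,\nu]=e\big(G,(x-1)M+\mu,(y-1)M+\nu\big)\qquad(1\le x\le\rho,\ 1\le y\le\sigma,\ 1\le\mu,\nu\le M),
\]
the entry at position $(\mu,\nu)$ of block $(x,y)$. We call row $(x-1)M+\mu$ \emph{row $(x,\mu)$}, and we write $G[x,\mu;l']$ when only the row index is decomposed. By Lemma~\ref{lem:pair} and extensionality these entries determine $G$, and by (S6)
\begin{equation}\label{eq:blockprod}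
(GG')[x,\mu;y,\nu]=\sum_z\sum_{\kappa=1}^MG[x,\mu;z,\kappa]\,G'[z,\kappa;y,\nu].
\end{equation}
For $g$ of size $\rho\times\sigma$ and $q$ of size $M\times M$ the Kronecker product is
\[
g\otimes q=\lambda ll'\langle\rho M,\sigma M,\ g_{\mathrm{blk}(l),\mathrm{blk}(l')}\,q_{\mathrm{pos}(l),\mathrm{pos}(l')}\rangle,
\]
so that $(g\otimes q)[x,\mu;y,\nu]=g_{xy}q_{\mu\nu}$. For compatible sizes,
\begin{equation}\label{eq:kron}
\begin{gathered}
(g\otimes q)(g'\otimes q')=gg'\otimes qq',\qquad (g+g')\otimes q=g\otimes q+g'\otimes q,\\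
0\otimes q=0,\qquad I_n\otimes I_M=I_{nM},\qquad I_1\otimes q=q.
\end{gathered}
\end{equation}
The first identity is $\sum_z\sum_\kappa g_{xz}q_{\mu\kappa}g'_{zy}q'_{\kappa\nu}=\big(\sum_zg_{xz}g'_{zy}\big)\big(\sum_\kappa q_{\mu\kappa}q'_{\kappa\nu}\big)$, by (S3) and the commutativity of the field. The next two hold entrywise. The fourth holds because $(x-1)M+\mu=(y-1)M+\nu$ exactly when $x=y$ and $\mu=\nu$, and the fifth because $\mathrm{blk}(l)=1$ and $\mathrm{pos}(l)=l$ for $1\le l\le M$.

\subsection{The matrix $X$ and its trailing submatrices}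

To avoid shifting indices we do not cut out the trailing principal submatrices; we keep the full size and replace the first $h$ rows and columns by zeros. Let
\begin{align*}
C&=\lambda xy\langle n,n,[y=x+1]\rangle, & J&=\lambda\mu\nu\langle M,M,[\mu=\nu+1]\rangle,\\
e_h&=\lambda xy\langle1,n,[y=h]\rangle, & \pi_h&=\lambda xy\langle n,n,[x=y\wedge h<x]\rangle .
\end{align*}
Thus $e_h$ is the $h$-th basis row and $\pi_h$ is the projection onto the coordinates greater than $h$. The block versions are
\[
X=C\otimes I_M+A\otimes J,\qquad E_h=e_h\otimes I_M,\qquad F_h=e_h^t\otimes I_M,\qquad \Pi_h=\pi_h\otimes I_M .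
\]
Here $X$ represents $C+\varepsilon A$. The padded trailing submatrices are $Z_h=\Pi_hX\Pi_h$ and $A_h=\pi_hA\pi_h$. An $M\times M$ matrix $q$ plays the role of a scalar, and $D(q)=I_n\otimes q$ is the corresponding scalar matrix.

Let $1\le h\le n$. By (S7), $(e_he_h^t)_{11}=\sum_y[y=h][y=h]=1$, $(e_h\pi_h)_{1y}=(\pi_h)_{hy}=0$, $(\pi_he_h^t)_{x1}=(\pi_h)_{xh}=0$, and $(\pi_h\pi_h)_{xy}=[h<x]\,(\pi_h)_{xy}=(\pi_h)_{xy}$; the last computation is valid for $h=0$ too. Since $h-1<x\Leftrightarrow h\le x$ and $(e_h^te_h)_{xy}=[x=h][y=h]$, we have $\pi_{h-1}=\pi_h+e_h^te_h$. Also $\pi_0=I_n$ and $\pi_n=0$. By \eqref{eq:kron},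
\begin{equation}\label{eq:proj}
\begin{gathered}
E_hF_h=I_M,\qquad E_h\Pi_h=0,\qquad \Pi_hF_h=0,\qquad \Pi_{h-1}=\Pi_h+F_hE_h\qquad(1\le h\le n),\\
\Pi_h\Pi_h=\Pi_h\quad(0\le h\le n),\qquad \Pi_0=I_{nM},\qquad \Pi_n=0 .
\end{gathered}
\end{equation}
For every $M\times M$ matrix $q$ and every $h$, again by \eqref{eq:kron},
\begin{equation}\label{eq:pass}
qE_h=e_h\otimes q=E_hD(q),\qquad D(q)F_h=e_h^t\otimes q=F_hq,\qquad D(q)\Pi_h=\pi_h\otimes q=\Pi_hD(q).
\end{equation}

The argument of Section~\ref{sec:idea} took place over a commutative ring, while $M\times M$ matrices do not commute in general. What the proof needs is only that a coefficient $q$ commutes with the blocks $C_{xy}I_M+A_{xy}J$ of $X$, and for this $qJ=Jq$ suffices. Indeed $D(q)X=C\otimes q+A\otimes qJ$ and $XD(q)=C\otimes q+A\otimes Jq$, so with \eqref{eq:pass}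
\begin{equation}\label{eq:commX}
qJ=Jq\ \to\ D(q)X=XD(q)\ \text{ and }\ D(q)Z_h=Z_hD(q).
\end{equation}
For $1\le h\le n$ the corner, row and column that extend $Z_h$ to $Z_{h-1}$ are
\[
a_h=E_hXF_h,\qquad R_h=E_hX\Pi_h,\qquad S_h=\Pi_hXF_h,
\]
of sizes $M\times M$, $M\times nM$ and $nM\times M$. Moving $q$ through the factors one at a time with \eqref{eq:pass} and \eqref{eq:commX}, as in $qE_hXF_h=E_hD(q)XF_h=E_hXD(q)F_h=E_hXF_hq$, we get
\begin{equation}\label{eq:commRS}
qJ=Jq\ \to\ qa_h=a_hq,\quad qR_h=R_hD(q),\quad D(q)S_h=S_hq .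
\end{equation}

\subsection{The coefficients}\label{sec:coeff}

We now define the recursion \eqref{eq:rec0} twice: for $X$, with blocks as coefficients, and for $A$, with field elements. The index $k$ is the size of the submatrix already treated, and throughout this subsection $h$ abbreviates $n-k$, so that $1\le h\le n$ for $k<n$. Let
\begin{align*}
w_{k,0}&=I_M, & w_{k,1}&=-a_h, & w_{k,i+2}&=-R_hZ_h^iS_h,\\
\omega_{k,0}&=I_1, & \omega_{k,1}&=-e_hAe_h^t, & \omega_{k,i+2}&=-e_hA\pi_h\,A_h^i\,\pi_hAe_h^t .
\end{align*}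
The $w_{k,i}$ are $M\times M$ and the $\omega_{k,i}$ are $1\times1$. Each family is given by one term in $k,i$, namely
\[
w_{k,i}=\lambda\mu\nu\big\langle M,M,\mathrm{cond}\big(i=0,(I_M)_{\mu\nu},\mathrm{cond}(i=1,(-a_h)_{\mu\nu},(-R_hZ_h^{i-2}S_h)_{\mu\nu})\big)\big\rangle
\]
and the $1\times1$ term of the same shape for $\omega_{k,i}$.

\emph{Coefficients for $X$.} The $n+1=M$ coefficients, each an $M\times M$ block, form a block row of size $M\times M^2$. Apply Lemma~\ref{lem:iter} with $s=M^2$, $N=n$, $Q=\lambda\mu l\langle M,M^2,[\mu=l]\rangle$ and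
\[
T(k)=\lambda ll'\big\langle M^2,M^2,\mathrm{cond}\big(y\le y'\wedge y'\le k+2,\ e(w_{k,y'-y},\mathrm{pos}(l),\mathrm{pos}(l')),\ 0\big)\big\rangle,
\]
where $y=\mathrm{blk}(l)$ and $y'=\mathrm{blk}(l')$. Call the resulting term $\mathbf q_k$ and let $q_k[j]=\lambda\mu\nu\langle M,M,e(\mathbf q_k,\mu,jM+\nu)\rangle$ for $0\le j\le n$ be its blocks. From $\mathbf q_0=Q$ we get $q_0[0]=I_M$ and $q_0[j]=0$ for $1\le j\le n$. For $k<n$,
\begin{equation}\label{eq:recq}
q_{k+1}[j]=\sum_{i\le j}q_k[j-i]\,w_{k,i}\quad(j\le k+1),\qquad q_{k+1}[j]=0\quad(k+1<j\le n).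
\end{equation}
Indeed, by \eqref{eq:blockprod}, $q_{k+1}[j]$ is the sum over $1\le y\le M$ of $q_k[y-1]$ times block $(y,j+1)$ of $T(k)$. If $j>k+1$, all these blocks are $0$. If $j\le k+1$, block $(y,j+1)$ is $w_{k,j+1-y}$ for $y\le j+1$ and $0$ for $j+1<y\le M$. Dropping the trailing zeros leaves $\sum_{i\le j}q_k[i]\,w_{k,j-i}$, and reversing the order gives \eqref{eq:recq}. The condition $y'\le k+2$ in $T(k)$ makes the coefficients beyond the degree vanish by definition.

\emph{Coefficients for $A$.} Apply Lemma~\ref{lem:iter} with $s=n+1$, $N=n$, $Q=\lambda xy\langle1,n+1,[y=1]\rangle$ and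
\[
T(k)=\lambda yy'\big\langle n+1,n+1,\mathrm{cond}\big(y\le y'\wedge y'\le k+2,\ e(\omega_{k,y'-y},1,1),\ 0\big)\big\rangle .
\]
Call the resulting row $\mathbf p_k$ and put $p_k[j]=e(\mathbf p_k,1,j+1)$. The term $p_n[j]$ is the one in Theorem~\ref{thm:ch}. We have $p_0[0]=1$ and $p_0[j]=0$ for $1\le j\le n$. For $k<n$, entry $j+1$ of $\mathbf p_kT(k)$ is $\sum_{y=1}^{n+1}p_k[y-1]\,T(k)_{y,j+1}$, and dropping zeros and reversing as before gives
\begin{equation}\label{eq:recp}
p_{k+1}[j]=\sum_{i\le j}p_k[j-i]\,(\omega_{k,i})_{11}\quad(j\le k+1),\qquad p_{k+1}[j]=0\quad(k+1<j\le n).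
\end{equation}
The definition of $\mathbf p_k$ and the equation $p_0[0]=1$ do not use $n\ne0$.

\begin{lemma}\label{lem:inv}
For $k\le n$ and $j\le n$:
\begin{itemize}
\item[(a)] $q_k[0]=I_M$ and $p_k[0]=1$, and $q_k[j]=0$ if $j>k$;
\item[(b)] $q_k[j]\,J=J\,q_k[j]$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:recq} and \eqref{eq:recp}, $q_{k+1}[0]=q_k[0]I_M$ and $p_{k+1}[0]=p_k[0]\cdot1$; induct on $k\le n$. The last claim was noted for $k=0$, and for $k\ne0$ it is the second half of \eqref{eq:recq} for $k-1$.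

(b) First, every $w_{k,i}$ with $k<n$ commutes with $J$. For $i=0$ this is trivial and for $i=1$ it is \eqref{eq:commRS} with $q=J$. By \eqref{eq:commX}, $D(J)$ commutes with $Z_h$, hence with its powers, so $JR_hZ_h^iS_h=R_hD(J)Z_h^iS_h=R_hZ_h^iD(J)S_h=R_hZ_h^iS_hJ$. Now induct on $k\le n$ with the formula ``for all $j\le n$: $q_k[j]J=Jq_k[j]$'', which is open by Section~\ref{sec:bounded}. For $k=0$ the blocks are $I_M$ and $0$. In the step, each summand in \eqref{eq:recq} satisfies $Jq_k[j-i]w_{k,i}=q_k[j-i]Jw_{k,i}=q_k[j-i]w_{k,i}J$, and we sum.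
\end{proof}

\section{Cayley--Hamilton for $X$}\label{sec:chx}

\subsection{Cyclicity}

The next lemma is the only place where the shape of $X$ is used beyond \eqref{eq:commX}. It replaces the statement that $E_{h+1}$ is cyclic for $Z_h$ by the consequence we need. As in Section~\ref{sec:perturb}, nothing is inverted. The outer induction runs over the position $\mu$ inside the blocks, that is, over the powers of $\varepsilon$. The inner induction runs along the shift $C$, and at each stage the contribution of $A$ involves only the previous position, which is already known to vanish.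

\begin{lemma}\label{lem:cyc}
Let $h<n$ and let $Y$ be an $nM\times nM$ matrix with $\Pi_hY=Y$, $Z_hY=YZ_h$ and $E_{h+1}Y=0$. Then $Y=0$.
\end{lemma}

\begin{proof}
Since $\Pi_h[x,\mu;z,\kappa]=[x=z\wedge h<x][\mu=\kappa]$ and $E_{h+1}[1,\mu;z,\kappa]=[z=h+1][\mu=\kappa]$, (S6) and (S7) give, for every $G$ of size $nM\times nM$ and every column $l'$,
\[
(\Pi_hG)[x,\mu;l']=[h<x]\,G[x,\mu;l'],\qquad (E_{h+1}G)_{\mu l'}=G[h+1,\mu;l'].
\]
So the first hypothesis says that the rows $(x,\mu)$ of $Y$ with $x\le h$ vanish, and the third says that the rows $(h+1,\mu)$ vanish.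

Let $h<x\le n$ and $1\le\mu\le M$. As $Z_hY=\Pi_hX\Pi_hY=\Pi_hXY$, row $(x,\mu)$ of $Z_hY$ is row $(x,\mu)$ of $XY$. We have $X[x,\mu;z,\kappa]=[z=x+1][\mu=\kappa]+A_{xz}[\mu=\kappa+1]$. Hence, by (S7), the equation $Z_hY=YZ_h$ in row $(x,\mu)$ and column $l'$ reads
\begin{equation}\label{eq:row}
[x<n]\,Y[x+1,\mu;l']+[2\le\mu]\sum_{z=1}^nA_{xz}\,Y[z,\mu-1;l']=\sum_{l''=1}^{nM}Y[x,\mu;l'']\,(Z_h)_{l''l'},
\end{equation}
where a product whose bracket is $0$ is $0$.

Let $\beta(\mu)$ say that all rows $l$ of $Y$ with $\mathrm{pos}(l)\le\mu$ vanish. This is an open formula by Section~\ref{sec:bounded}, and $\beta(M)$ says $Y=0$. We prove it by induction on $\mu\le M$; $\beta(0)$ is vacuous. Assume $\beta(\mu)$ with $\mu<M$. Let $\gamma(x)$ say that all rows $l$ of $Y$ with $\mathrm{pos}(l)=\mu+1$ and $\mathrm{blk}(l)\le x$ vanish. We prove it by induction on $x\le n$; $\gamma(0)$ is vacuous. Assume $\gamma(x)$ with $x<n$ and consider row $(x+1,\mu+1)$. If $x+1\le h$ or $x+1=h+1$, it vanishes by the first paragraph. Otherwise $h<x$,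 and we apply \eqref{eq:row} to row $(x,\mu+1)$. The right side is $0$ because row $(x,\mu+1)$ vanishes by $\gamma(x)$. The sum over $z$ is present only if $\mu\ge1$, and then it is $0$ because the rows $(z,\mu)$ vanish by $\beta(\mu)$. As $x<n$, there remains $Y[x+1,\mu+1;l']=0$ for every $l'$. This gives $\gamma(x+1)$. Finally $\gamma(n)$ and $\beta(\mu)$ give $\beta(\mu+1)$.
\end{proof}

The hypothesis $\Pi_hY=Y$ cannot be omitted when $h\ge1$: the nonzero matrix $I_{nM}-\Pi_h$ is annihilated by $Z_h$ on both sides and by $E_{h+1}$ on the left.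

\subsection{The induction on the size}

The identity element for the padded matrices $\Pi_hG\Pi_h$ is $\Pi_h$, whereas $Z_h^0=I_{nM}$. The factor $\Pi_{n-k}$ in the following statement corrects the term $i=0$.

\begin{proposition}\label{prop:chx}
LAP proves, for $k\le n$,
\[
\Phi(k):\qquad\sum_{i\le k}D(q_k[k-i])\,Z_{n-k}^i\,\Pi_{n-k}=0 .
\]
\end{proposition}

In the step from $Z$ to the next larger matrix $Z_+$, Horner's rule $u_0=E$, $u_{j+1}=u_jZ_++q_+[j+1]E$ computes the first block row of $q_+(Z_+)$. Decompose $u_j$ into its first block and a tail $v_j$. The recursion \eqref{eq:recq} is exactly the choice of $q_+[j+1]$ that makes the first block of $u_{j+1}$ equal to $q[j+1]$. With this choice the tails satisfy $v_{j+1}=q[j]R+v_jZ$, which is Horner's rule for $R\,q(Z)$, and this vanishes by the induction hypothesis. Since $u_j$ and $v_j$ must be terms, we define them in closed form and verify the recursions.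

\begin{proof}
Induction on $k\le n$; the formula $\Phi(k)$ is a single matrix equation. $\Phi(0)$ holds because $\Pi_n=0$. Assume $k<n$ and $\Phi(k)$. Put $h=n-k$, so that $1\le h\le n$ and $h-1=n-(k+1)$. Write $E,F,\Pi,Z,a,R,S$ for $E_h,F_h,\Pi_h,Z_h,a_h,R_h,S_h$, and $\Pi_+=\Pi_{h-1}$, $Z_+=Z_{h-1}$, $q=q_k$, $q_+=q_{k+1}$.

\emph{Step 1: multiplication by $Z_+$.} By \eqref{eq:proj}, $\Pi_+=\Pi+FE$ and $E\Pi_+=E\Pi+EFE=E$. Therefore
\begin{equation}\label{eq:s1}
EZ_+=EX\Pi_+=EX(\Pi+FE)=R+aE .
\end{equation}
If $G\Pi=G$, then $G\Pi_+=G\Pi(\Pi+FE)=G\Pi\Pi+G(\Pi F)E=G$, and so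
\begin{equation}\label{eq:s2}
GZ_+=GX\Pi_+=G\Pi X(\Pi+FE)=GZ+GSE .
\end{equation}

\emph{Step 2: the Horner recursion.} For $j\le k+1$ let
\[
v_j=\sum_{i<j}q[(j-1)-i]\,RZ^i,\qquad u_j=q[j]E+v_j ,
\]
both of size $M\times nM$; the coefficient $q[j]$ is defined since $k+1\le n$. Then $v_0=0$, and splitting off the first term gives, for $j\le k$,
\[
v_{j+1}=q[j]R+\sum_{i<j}q[(j-1)-i]\,RZ^{i+1}=q[j]R+v_jZ .
\]
From $R\Pi=R$ and $Z\Pi=Z$ we get $RZ^i\Pi=RZ^i$, for $i=0$ by the first equation and for $i\ne0$ by the second and $Z^i=Z^{i-1}Z$. Hence $v_j\Pi=v_j$. Splitting off the first two terms in \eqref{eq:recq}, for $j\le k$,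
\[
q_+[j+1]=q[j+1]-q[j]a-\sum_{i<j}q[(j-1)-i]\,RZ^iS=q[j+1]-q[j]a-v_jS .
\]
By \eqref{eq:s1} and by \eqref{eq:s2} with $G=v_j$, for $j\le k$,
\begin{align*}
u_jZ_+&=q[j](R+aE)+v_jZ+v_jSE=(q[j]a+v_jS)E+v_{j+1}\\
&=(q[j+1]-q_+[j+1])E+v_{j+1}=u_{j+1}-q_+[j+1]E .
\end{align*}
It follows by induction on $j\le k+1$ that
\begin{equation}\label{eq:horner}
u_j=\sum_{i\le j}q_+[j-i]\,EZ_+^i .
\end{equation}
For $j=0$ both sides are $E$ by Lemma~\ref{lem:inv}(a). In the step,
\[
u_{j+1}=q_+[j+1]E+u_jZ_+=q_+[j+1]E+\sum_{i\le j}q_+[j-i]\,EZ_+^{i+1}=\sum_{i\le j+1}q_+[(j+1)-i]\,EZ_+^i .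
\]

\emph{Step 3: the first block row vanishes.} Let $Y=\sum_{i\le k+1}D(q_+[(k+1)-i])\,Z_+^i$. By \eqref{eq:pass} and \eqref{eq:horner}, $EY=u_{k+1}$. By Lemma~\ref{lem:inv}(a), $q[k+1]=0$, so $u_{k+1}=v_{k+1}=v_{k+1}\Pi$. By Lemma~\ref{lem:inv}(b) and \eqref{eq:commRS} the coefficients pass through $R$, and
\[
EY=\sum_{i\le k}q[k-i]\,RZ^i\Pi=R\sum_{i\le k}D(q[k-i])\,Z^i\Pi=0
\]
by $\Phi(k)$.

\emph{Step 4: all rows vanish.} By Lemma~\ref{lem:inv}(b) for $k+1$, \eqref{eq:commX} and \eqref{eq:pass}, each $D(q_+[j])$ commutes with $Z_+$ and with $\Pi_+$. Since $\Pi_+\Pi_+=\Pi_+$, we have $Z_+\Pi_+=\Pi_+Z_+=Z_+$, so the powers of $Z_+$ also commute with $Z_+$ and $\Pi_+$. Hence $Y$ commutes with both. Put $\tilde Y=Y\Pi_+=\Pi_+Y$. Then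
\[
\Pi_+\tilde Y=\tilde Y,\qquad Z_+\tilde Y=YZ_+\Pi_+=YZ_+=Y\Pi_+Z_+=\tilde YZ_+,\qquad E\tilde Y=(EY)\Pi_+=0 .
\]
Lemma~\ref{lem:cyc}, with $h-1$ in place of $h$, gives $\tilde Y=0$, and this equation is $\Phi(k+1)$.
\end{proof}

Steps 1--3 use nothing about $X$ except \eqref{eq:commX}, and no two coefficients are ever commuted with each other. For $k=n$ we have $\Pi_0=I_{nM}$ and $Z_0=X$, so $\Phi(n)$ reads
\begin{equation}\label{eq:chX}
\sum_{i\le n}D(q_n[n-i])\,X^i=0 .
\end{equation}

\section{Descent from $X$ to $A$}\label{sec:descent}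

It remains to extract the coefficient of $\varepsilon^n$ from \eqref{eq:chX}. The block $q_k[j]$ is not simply $p_k[j]J^j$: in Section~\ref{sec:perturb} the constant coefficient was $\varepsilon^2(ad-bc)-\varepsilon c$. We therefore track, for every matrix in the construction, a bound $m$ on its degree in $\varepsilon$ together with its coefficient of $\varepsilon^m$, and we ignore the lower coefficients.

\begin{definition}
For $G$ of size $\rho M\times\sigma M$ and $g$ of size $\rho\times\sigma$, let $G\sim_mg$ be the open formula saying that for all $x,y,\mu,\nu$ in range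
\[
G[x,\mu;y,\nu]=0\ \text{ if }\ \mu>\nu+m,\qquad G[x,\mu;y,\nu]=g_{xy}\ \text{ if }\ \mu=\nu+m .
\]
\end{definition}

So every block of $G$ is zero below its $m$-th subdiagonal and constant on it. An $M\times M$ matrix counts as a single block, $\rho=\sigma=1$. For a field term $t$ let $(t)=\lambda xy\langle1,1,t\rangle$.

\begin{lemma}\label{lem:sim}
\begin{itemize}
\item[(a)] $0\sim_m0$. If $G\sim_mg$, then $-G\sim_m-g$. If $G(i)\sim_mg(i)$ for all $i<N$, with sizes not depending on $i$, then $\sum_{i<N}G(i)\sim_m\sum_{i<N}g(i)$.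
\item[(b)] If $G\sim_mg$ and $G'\sim_{m'}g'$ with compatible sizes, then $GG'\sim_{m+m'}gg'$.
\item[(c)] $g\otimes I_M\sim_0g$ and $X\sim_1A$. If $q$ is $M\times M$ and $q\sim_m(t)$, then $D(q)\sim_mt\,I_n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first two claims hold entrywise. The $[x,\mu;y,\nu]$ entry of $\sum_{i<N}G(i)$ is $\sum_{i<N}G(i)[x,\mu;y,\nu]$. By (S2) it equals $\sum_{i<N}0=0$ if $\mu>\nu+m$, and $\sum_{i<N}g(i)_{xy}$ if $\mu=\nu+m$.

(b) Consider the summand $G[x,\mu;z,\kappa]\,G'[z,\kappa;y,\nu]$ in \eqref{eq:blockprod}. The second factor is $0$ if $\kappa>\nu+m'$, and the first is $0$ if $\mu>\kappa+m$. Let $\mu>\nu+m+m'$. If $\kappa\le\nu+m'$, then $\kappa+m\le\nu+m+m'<\mu$; so every summand is $0$. Let $\mu=\nu+m+m'$. If $\kappa<\nu+m'$, then $\kappa+m<\mu$; so only $\kappa=\nu+m'$ can contribute. This value is in range, since $1\le\nu+m'\le\mu\le M$, and it satisfies $\mu=\kappa+m$. By (S7) the entry is $\sum_zg_{xz}g'_{zy}=(gg')_{xy}$.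

(c) The entries at $[x,\mu;y,\nu]$ are $g_{xy}[\mu=\nu]$ for $g\otimes I_M$, then $C_{xy}[\mu=\nu]+A_{xy}[\mu=\nu+1]$ for $X$, and $[x=y]\,q_{\mu\nu}$ for $D(q)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ch}]
Let $n\ne0$. By Lemma~\ref{lem:sim}(c), $E_h\sim_0e_h$, $F_h\sim_0e_h^t$ and $\Pi_h\sim_0\pi_h$, and by (b), $Z_h=\Pi_hX\Pi_h\sim_1A_h$. Since $Z_h^0=X^0=I_n\otimes I_M\sim_0I_n=A_h^0=A^0$, induction on $i$ with (b) gives $Z_h^i\sim_iA_h^i$ and $X^i\sim_iA^i$.

Next, $w_{k,i}\sim_i\omega_{k,i}$ for $k<n$, $h=n-k$ and all $i$. For $i=0$ we have $I_M=I_1\otimes I_M\sim_0I_1$. For $i=1$ we have $-E_hXF_h\sim_1-e_hAe_h^t$. For the remaining indices, in $w_{k,i+2}=-E_hX\Pi_h\,Z_h^i\,\Pi_hXF_h$ the degrees of the factors add up to $1+i+1$, and the corresponding product is $\omega_{k,i+2}$.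

We show by induction on $k\le n$ the open formula ``for all $j\le n$: $q_k[j]\sim_j(p_k[j])$''. For $k=0$ it says $I_M\sim_0I_1$ and $0\sim_j0$. In the step let first $j\le k+1$. For $i\le j$, part (b) gives $q_k[j-i]\,w_{k,i}\sim_j(p_k[j-i])\,\omega_{k,i}$, because $(j-i)+i=j$. Summing with (a) and comparing \eqref{eq:recq} with \eqref{eq:recp}, we get $q_{k+1}[j]\sim_j(p_{k+1}[j])$. For $j>k+1$ both sides are $0$.

Hence $D(q_n[n-i])\sim_{n-i}p_n[n-i]I_n$ by (c), and $D(q_n[n-i])X^i\sim_np_n[n-i]A^i$ by (b), for $i\le n$. By (a) and \eqref{eq:chX},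
\[
0\sim_n\sum_{i\le n}p_n[n-i]\,A^i .
\]
The position $\nu=1$, $\mu=M$ is in range and satisfies $\mu=\nu+n$. Reading the relation there shows that every entry of the sum is $0$. Together with $p_n[0]=1$ from Lemma~\ref{lem:inv}(a), this proves the theorem for $n\ne0$. For $n=0$ the first claim is an equation between $0\times0$ matrices, true by extensionality, and $p_0[0]=1$ by construction.
\end{proof}

The block size $n+1$ is used in the last step only, and it is the least size that works: in a block of size at most $n$ no position satisfies $\mu\ge\nu+n$, so $\sim_n$ would say nothing.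

\section{Right inverses are left inverses}\label{sec:inverse}

Over a field one would take the least $j$ for which the coefficient $d_j$ of $A^j$ in Theorem~\ref{thm:ch} is nonzero, multiply by $B^j$ and divide by $d_j$ to obtain a two-sided inverse of $A$. We avoid both the choice of $j$ and the division by showing that \emph{every} coefficient annihilates the defect $K=I-BA$; since the leading coefficient is $1$, the defect vanishes. For $n=2$, multiply $d_0I+d_1A+A^2=0$ on the right by $K$, $BK$ and $B^2K$ in turn. Using $AK=0$ and $AB=I$, one obtains $d_0K=0$, then $B(d_0K)+d_1K=0$, then $B^2(d_0K)+B(d_1K)+K=0$.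

\begin{proof}[Proof of Theorem~\ref{thm:inv}]
Assume that $A,B$ have size $n\times n$ and $AB=I_n$. Put $d_i=p_n[n-i]$ for $i\le n$, so $d_n=1$, and $K=I_n-BA$. Then $AK=A-(AB)A=0$. By induction on $i$, $A^iB^i=I_n$, since $A^{i+1}B^{i+1}=A^i(AB)B^i$. Therefore
\begin{align*}
A^iB^jK&=A^iB^iB^{j-i}K=B^{j-i}K &&(i\le j),\\
A^iB^jK&=A^{i-j}A^jB^jK=A^{(i-j)-1}AK=0 &&(i>j).
\end{align*}
Let $\psi(j)$ say that $d_iK=0$ for all $i\le n$ with $i<j$; it is open by Section~\ref{sec:bounded}. We prove it by induction on $j\le n+1$. The formula $\psi(0)$ is vacuous. Assume $\psi(j)$ with $j\le n$. By Theorem~\ref{thm:ch},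
\[
0=\Big(\sum_{i\le n}d_iA^i\Big)B^jK=\sum_{i\le n}d_i\,A^iB^jK .
\]
For $i<j$ the summand is $B^{j-i}(d_iK)=0$ by $\psi(j)$. For $i>j$ it is $0$. For $i=j$ it is $d_jK$. By (S7), $d_jK=0$, which gives $\psi(j+1)$. From $\psi(n+1)$ we obtain $K=d_nK=0$, that is, $BA=I_n$.
\end{proof}

\section{Consequences}\label{sec:cor}

\begin{corollary}\label{cor:ring}
Theorems~\ref{thm:ch} and~\ref{thm:inv} are provable in LAP without the field axioms $0\ne1$ and $a\ne0\to a\cdot a^{-1}=1$.
\end{corollary}

\begin{proof}
Neither axiom is used in Sections~\ref{sec:tools}--\ref{sec:inverse}.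
\end{proof}

The remaining field axioms are those of a commutative ring. Commutativity of multiplication enters through the scalar law $A(aB)=a(AB)$ and the first identity in \eqref{eq:kron}. It cannot be dropped as well: over the ring of linear operators on sequences, the $1\times1$ matrices $(L)$ and $(R)$ formed from the two shifts of the introduction violate \eqref{eq:sequent}.

\begin{corollary}\label{cor:adj}
For $r(A)=c(A)=n\ne0$ let $\mathrm{Adj}(A)=\sum_{i<n}p_n[n-1-i]\,A^i$. LAP proves
\[
A\cdot\mathrm{Adj}(A)=\mathrm{Adj}(A)\cdot A=-p_n[n]\,I_n .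
\]
If $p_n[n]\ne0$, then $-p_n[n]^{-1}\mathrm{Adj}(A)$ is a two-sided inverse of $A$.
\end{corollary}

\begin{proof}
Both products equal $\sum_{i<n}p_n[n-(i+1)]\,A^{i+1}$. Splitting off the term $i=0$ in Theorem~\ref{thm:ch} shows that $p_n[n]I_n$ plus this sum is $0$. For the last claim multiply by $-p_n[n]^{-1}$ and use the axiom for inverses.
\end{proof}

\begin{corollary}\label{cor:rect}
Let $\Gamma$ be $r(A)=m,\ c(A)=n,\ r(B)=n,\ c(B)=m,\ AB=I_m$. LAP proves $\Gamma\to m\le n$, and LAP proves that, under $\Gamma$, $BA=I_n$ holds if and only if $m=n$.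
\end{corollary}

\begin{proof}
Suppose $n<m$. Pad both matrices to size $m\times m$: let $A'=\lambda xy\langle m,m,A_{xy}\rangle$ and $B'=\lambda xy\langle m,m,B_{xy}\rangle$. By (M1), $A_{xk}=0$ for $k>n$, so dropping trailing zeros gives $(A'B')_{xy}=\sum_{k=1}^nA_{xk}B_{ky}=(AB)_{xy}$. Thus $A'B'=I_m$, and Theorem~\ref{thm:inv} gives $B'A'=I_m$. Since $m\ge1$, the entry $(B'A')_{mm}$ is $1$. On the other hand $(B'A')_{mm}=\sum_{k=1}^mB_{mk}A_{km}=0$, because $r(B)=n<m$. This contradicts the axiom $0\ne1$, so $m\le n$. If $m=n$, Theorem~\ref{thm:inv} gives $BA=I_n$. Conversely, if $BA=I_n$, the first part applied to the pair $(B,A)$ gives $n\le m$, and so $m=n$.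
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{The Complexity of Derivations of Matrix Identities},
\texttt{http://prof.msoltys.com/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2015/\allowbreak 04/\allowbreak soltys\_thesis.pdf}.

\end{thebibliography}
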